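# Polynomial factors in the diameters of Schreier graphs of bounded automaton groups

## 1. Automata, sections, boundedness, Schreier graphs

Throughout, $X$ is a finite alphabet with $|X|\ge 2$, and $X^*$ is the set of finite words over $X$. We view $X^*$ as a rooted regular tree: the root is the empty word $\varnothing$, the $n$-th level is $X^n$, and the children of $v$ are the words $vx$, $x\in X$.

**Definition (automaton).** A *finite invertible automaton* over $X$ is a finite set $S$ of states with a transition map $S\times X\to S$ and an output map $S\times X\to X$ such that, for each state $s$, the map sending $x\in X$ to the output at $(s,x)$ is a permutation of $X$. Each state $s$ induces a tree automorphism of $X^*$ by the recursion $s(xw)=y\,s'(w)$, where $y$ is the output and $s'$ the next state when $s$ reads $x$. The *automaton group* $G$ is the group generated by these automorphisms.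

**Example 1 (odometer).** Let $X=\{0,1\}$, with a trivial state and one state $a$:
$$a:\quad 0w\mapsto 1w,\qquad 1w\mapsto 0\,a(w).$$
For instance $a(110)=0\,a(10)=00\,a(0)=001$. This is the rule for adding $1$ in binary, least significant digit first.

**Definition (section).** For an automorphism $g$ and a word $v$, the *section* $g|_v$ is the automorphism defined by $g(vw)=g(v)\,g|_v(w)$.

Two rules follow at once from the definition, with $(gh)(v)=g(h(v))$:
$$g|_{vw}=(g|_v)|_w,\qquad (gh)|_v=g|_{h(v)}\,h|_v. \tag{1}$$
Sections of states are states. In Example 1, $a|_0=1$ and $a|_1=a$, so $a|_{11}=a$ and $a|_{10}=1$.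

**Definition (bounded).** The automaton is *bounded* if for every state $s$ the number $|\{v\in X^n: s|_v\ne 1\}|$ is bounded uniformly in $n$. A *bounded automaton group* is a group generated by a bounded automaton.

The odometer is bounded: $a|_v\neq 1$ only for $v=1^n$. The automaton $s:\ 0w\mapsto 1s(w),\ 1w\mapsto 0s(w)$ is not bounded: $s|_v=s\ne1$ for all $2^n$ words $v$ of length $n$.

**Definition (Schreier graph).** $\Gamma_n$ has vertex set $X^n$ and an edge joining $v$ and $s(v)$ for every $v\in X^n$, $s\in S$. Distances are measured in the underlying undirected graph.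

Loops and multiplicities of edges never affect distances, and we ignore them. The connected components of $\Gamma_n$ are the orbits of $G$ on $X^n$, so $G$ is transitive on $X^n$ exactly when $\Gamma_n$ is connected. If this holds for all $n$, we say $G$ is *level-transitive*; then $\operatorname{diam}(\Gamma_n)$ is finite for all $n$.

For the odometer, $\Gamma_n$ is a cycle of length $2^n$ (a single edge if $n=1$), so $\operatorname{diam}(\Gamma_n)=2^{n-1}$ for $n\ge 1$.

**Definition (comparison).** $u_n\asymp v_n$ means that there are $C_1,C_2>0$ with $C_1v_n\le u_n\le C_2v_n$ for all large $n$.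

**Definition (Perron, weak Perron).** A *Perron number* is a real algebraic integer $\alpha\ge 1$ strictly larger than the modulus of each of its other Galois conjugates. A real $\lambda>0$ is *weak Perron* if $\lambda^s$ is a Perron number for some integer $s\ge1$.

**Example 2.** Every integer $N\ge1$ is Perron, having no other conjugates. The golden ratio is Perron: its other conjugate has modulus about $0.618$. The number $\sqrt2$ is not Perron, because $-\sqrt 2$ has the same modulus, but it is weak Perron since $(\sqrt2)^2=2$. The number $\lambda=(5-\sqrt5)/2\approx1.38$ is an algebraic integer (a root of $x^2-5x+5$) but is not weak Perron: $\lambda^s$ has the conjugate $\big((5+\sqrt5)/2\big)^s$, which is larger. Likewise $3/2$ is not weak Perron, because no power of it is an algebraic integer.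

**Facts about nonnegative matrices.** Let $\rho$ denote the spectral radius. We use the following standard facts.

* (PF1) A nonnegative square matrix $A$ has a nonzero nonnegative left eigenvector for the eigenvalue $\rho(A)$. If $A$ is irreducible, it has strictly positive left and right eigenvectors for $\rho(A)$.
* (PF2) If $A\ge0$ and $Ah=rh$ with $h>0$ entrywise, then $r=\rho(A)$. Indeed, with $\ell$ a nonnegative left eigenvector as in (PF1), $\rho(A)\,\ell h=\ell Ah=r\,\ell h$, and $\ell h>0$.
* (PF3) A simultaneous permutation of rows and columns makes $A$ block triangular, with diagonal blocks that are irreducible or $1\times 1$ zero blocks. So $\rho(A)$ is the spectral radius of one of the blocks.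
* (PF4) If $A$ is irreducible with period $s$ and $\rho(A)>0$, then $A^s$ is, after a permutation, block diagonal with $s$ primitive blocks, each of spectral radius $\rho(A)^s$. For a primitive matrix the spectral radius is a simple eigenvalue and strictly exceeds the modulus of every other eigenvalue.

## 2. The asymptotics $n^k\lambda^n$ and the exponent $k$

The following is known. For every bounded automaton group that is level-transitive there exist a real $\lambda\ge1$, an integer $k\ge0$ and constants $C_1,C_2>0$ such that, for all sufficiently large $n$,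
$$C_1\,n^k\lambda^n\le \operatorname{diam}(\Gamma_n)\le C_2\,n^k\lambda^n .$$

The odometer has $\lambda=2$, $k=0$. The question, posed in the paper "Groups Generated By Bounded Automata And Their Schreier Graphs", is whether the polynomial part can be nontrivial: **is there a bounded automaton group with $k\ge1$?** The answer is yes, and one can say exactly which pairs $(\lambda,k)$ occur.

**Theorem 1.** Let $X=\{1,2,3,4\}$ and let $a,b,c$ be the states
$$a:\ 1w\mapsto 1a(w),\quad 2w\mapsto 2b(w),\quad 3w\mapsto 4w,\quad 4w\mapsto 3w;$$
$$b:\ 1w\mapsto 2w,\quad 2w\mapsto 1w,\quad 3w\mapsto 3w,\quad 4w\mapsto 4c(w);$$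
$$c:\ 1w\mapsto 3w,\quad 3w\mapsto 1w,\quad 2w\mapsto 2w,\quad 4w\mapsto 4w .$$
With the trivial state they form a bounded automaton, $G=\langle a,b,c\rangle$ is level-transitive, and $\operatorname{diam}(\Gamma_n)\asymp n2^n$. In fact $\operatorname{diam}(\Gamma_n)/(n2^n)\to\frac32$.

**Theorem 2.** For real $\lambda\ge1$ and integer $k\ge0$, there is a level-transitive bounded automaton group with $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$ if and only if $\lambda>1$ and $\lambda$ is weak Perron. There is no restriction on $k$. In particular all $\lambda=N^{1/p}$ ($N\ge2$, $p\ge1$) and all $k\ge0$ occur.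

## 3. Two special points give one scalar recursion

**Example 3 (paths).** Let $X=\{0,1\}$ and
$$\tau:\ 0w\mapsto1w,\ 1w\mapsto 0w;\qquad \eta:\ 0w\mapsto 0\,\tau(w),\ 1w\mapsto1\,\eta(w).$$
At level $n\ge1$ the nontrivial sections are $\eta|_{1^n}=\eta$ and $\eta|_{1^{n-1}0}=\tau$, so the automaton is bounded. Put $A_n=1^n$ and $B_n=1^{n-1}0$ (and $A_0=B_0=\varnothing$).

How does $\Gamma_{n+1}$ arise from $\Gamma_n$? The basic identity is $s(vx)=s(v)\,s|_v(x)$. If $s|_v=1$, the edge from $vx$ goes to $s(v)x$: it is an edge of $\Gamma_n$ copied with the letter $x$ appended. So $\Gamma_{n+1}$ contains copies $\Gamma_nx$, and only the few pairs $(s,v)$ with $s|_v\ne1$ behave differently. Here the pair $(\eta,A_n)$ gives $\eta(A_nx)=A_n\eta(x)=A_nx$, a loop, while the pair with section $\tau$ gives the edge $B_n0 - B_n1$. Moreover both exceptional pairs give loops in $\Gamma_n$, for $n\ge 1$, so no edge of $\Gamma_n$ is lost. Thus $\Gamma_{n+1}$ is two copies of $\Gamma_n$ joined at $B_n$, and $A_{n+1}=A_n1$, $B_{n+1}=A_n0$. (For $n=0$ the same description holds: $\Gamma_1$ is the edge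 $0-1$.) By induction $\Gamma_n$ is a path with ends $A_n,B_n$; for example $\Gamma_2$ is $10-00-01-11$. The length $x_n=d(A_n,B_n)$ satisfies $x_{n+1}=2x_n+1$, so $x_n=\operatorname{diam}(\Gamma_n)=2^n-1$.

**Why variations of this do not produce $k\ge1$.** The natural first attempt is to keep two special points $A_n,B_n$ and change the number of copies and the tree along which they are glued, the same at every level, with $A_{n+1},B_{n+1}$ chosen among the words $A_nx,B_nx$ and the gluing edges placed at $A$-points or at $B$-points. The path from $A_{n+1}$ to $B_{n+1}$ crosses some copies. Each crossing costs $0$ (from $A$ to $A$ or from $B$ to $B$) or $x_n$. So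
$$x_{n+1}=m\,x_n+q$$
with fixed integers $m,q\ge 0$. For $m\ge2$, $q\ge1$ this gives $x_n=q\frac{m^n-1}{m-1}\asymp m^n$. If $E_n$ is the largest distance from a vertex to $A_n$, then walking from $vx$ to $A_nx$ and then through the copies to $A_{n+1}$ gives $E_{n+1}\le E_n+C(1+x_n)$, so $x_n\le\operatorname{diam}(\Gamma_n)\le 2E_n=O(m^n)$. There is no polynomial factor. The obstruction is that a scalar recursion $x\mapsto mx+q$ with $m\ge2$ has no room for a resonance.

A factor $n$ appears as soon as two recursions with the same multiplier are chained: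
$$x_{n+1}=2x_n+\dots,\qquad y_{n+1}=2y_n+x_n+\dots ,$$
that is, when the matrix of the recursion has a Jordan block $\begin{pmatrix}2&0\\1&2\end{pmatrix}$. This needs a second distance, hence a third special point $C_n$.

**Reading the automaton off the desired recursion.** We want the path from $A_{n+1}$ to $C_{n+1}$ to cross two copies between $A$ and $C$ and one copy between $A$ and $B$. Rename the two letters of the path example: the copies $1$ and $2$ are joined at $B_n$, $A_{n+1}=A_n1$, $B_{n+1}=A_n2$. Start at $A_n1$, walk to $C_n1$, cross to a new copy $3$ at its $C$-point, walk to $A_n3$, cross to a new copy $4$ at its $A$-point, walk to $B_n4$, and declare $C_{n+1}=B_n4$. If the sections attached to $A_n,B_n,C_n$ are to be $a,b,c$, then the gluing edges say that $b$ swaps $1,2$; that $c$ swaps $1,3$; that $a$ swaps $3,4$. The equalities $A_{n+1}=A_n1$, $B_{n+1}=A_n2$, $C_{n+1}=B_n4$ say that $a|_1=a$, $a|_2=b$, $b|_4=c$. This is exactly the automaton of Theorem 1.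

## 4. Three special points: proof that $\operatorname{diam}(\Gamma_n)\asymp n2^n$

The three generators are involutions: $c^2=1$ is clear; $b^2$ fixes all letters and its only section not visibly trivial is $b^2|_4=c^2=1$; $a^2$ fixes all letters and $a^2|_1=a^2$, $a^2|_2=b^2=1$, $a^2|_3=a^2|_4=1$, so $a^2=1$ by induction on the length of words.

**Step 1: locate all nontrivial sections.** This gives boundedness and the gluing rule. Put
$$A_0=B_0=C_0=\varnothing,\qquad A_{n+1}=A_n1,\quad B_{n+1}=A_n2,\quad C_{n+1}=B_n4 .$$

*Claim.* For each $n$, the pairs $(s,v)$ with $s\in\{a,b,c\}$, $v\in X^n$, $s|_v\neq1$ are exactly three: one with $v=A_n$, $s|_v=a$; one with $v=B_n$, $s|_v=b$; one with $v=C_n$, $s|_v=c$. In each of them $s(v)=v$.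

For $n=0$ this is clear. The only nontrivial first-level sections are $a|_1=a$, $a|_2=b$, $b|_4=c$. Since $s|_{vx}=(s|_v)|_x$, the nontrivial sections at level $n+1$ are $a$ at $A_n1$, $b$ at $A_n2$ and $c$ at $B_n4$. Since $a$ fixes the letters $1,2$ and $b$ fixes $4$, and $s(vx)=s(v)\,s|_v(x)$, these vertices are fixed. The claim follows by induction. In particular the automaton is bounded.

**Step 2: glue.** We describe $\Gamma_{n+1}$ in terms of $\Gamma_n$. If $s|_v=1$ then $s(vx)=s(v)x$. In the three exceptional cases, with $t=s|_v$, we have $s(vx)=v\,t(x)$. The edges of $\Gamma_n$ that come from exceptional pairs are loops, so nothing is lost in the copies. Hence, up to loops, $\Gamma_{n+1}$ consists of the four copies $\Gamma_nx$ and the three edges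
$$B_n1 - B_n2,\qquad C_n1 - C_n3,\qquad A_n3 - A_n4 . \tag{2}$$
The copies are joined in the path $2-1-3-4$. Since $\Gamma_0$ is a point, every $\Gamma_n$ is by induction a tree (up to loops). Hence it is connected, and $G$ is level-transitive. Each copy is a subtree of $\Gamma_{n+1}$, so distances inside a copy are those of $\Gamma_n$.

**Step 3: distances between special points.** Let $x_n=d(A_n,B_n)$, $y_n=d(A_n,C_n)$, $z_n=d(B_n,C_n)$, all $0$ for $n=0$. In the tree $\Gamma_{n+1}$, with $\to$ a path inside a copy and $-$ an edge from (2):

* $A_{n+1}=A_n1\to B_n1 - B_n2\to A_n2=B_{n+1}$, so $x_{n+1}=2x_n+1$ and $x_n=2^n-1$.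
* $A_n1\to C_n1 - C_n3\to A_n3 - A_n4\to B_n4=C_{n+1}$, so $y_{n+1}=2y_n+x_n+2=2y_n+2^n+1$, and
$$y_n=n2^{n-1}+2^n-1. \tag{3}$$
Indeed $y_0=0$ and $2\,(n2^{n-1}+2^n-1)+2^n+1=(n+1)2^n+2^{n+1}-1$.
* $A_n2\to B_n2 - B_n1\to C_n1 - C_n3\to A_n3 - A_n4\to B_n4$, so $z_{n+1}=z_n+y_n+2x_n+3$.

**Step 4: lower bound.** $\operatorname{diam}(\Gamma_n)\ge y_n\ge n2^{n-1}$.

**Step 5: upper bound.** We bound the distance of an arbitrary vertex to $A_n$. Let $E_n=\max_vd(v,A_n)$. A vertex $vx$ of $\Gamma_{n+1}$ can be joined to $A_nx$ at cost at most $E_n$. The tree path from $A_nx$ to $A_n1=A_{n+1}$ meets at most $4$ copies, crosses each between two of the points $A_n,B_n,C_n$ at cost at most $x_n+y_n$ (for $z_n$ this is the triangle inequality), and uses at most $3$ edges of (2). So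
$$E_{n+1}\le E_n+4(x_n+y_n)+3 .$$
Hence $E_n=O\big(\sum_{t<n}(t+1)2^t\big)=O(n2^n)$ and $\operatorname{diam}(\Gamma_n)\le2E_n=O(n2^n)$. This proves $\operatorname{diam}(\Gamma_n)\asymp n2^n$.

## 5. The limit $\operatorname{diam}(\Gamma_n)/(n2^n)\to\frac32$

**Step 1: exact recursions.** Let $p_n,q_n,r_n$ be the eccentricities (largest distances to a vertex) of $A_n,B_n,C_n$ in $\Gamma_n$, and $D_n=\operatorname{diam}(\Gamma_n)$. We find where the farthest vertex can be, copy by copy.

For $A_{n+1}=A_n1$: in copy $1$ the maximum distance is $p_n$; copy $2$ is entered at $B_n2$ after $x_n+1$ steps; copy $3$ is entered at $C_n3$ after $y_n+1$ steps; copy $4$ is entered at $A_n4$ after $2y_n+2$ steps. For $B_{n+1}=A_n2$ the copies are visited in the order $2,1,3,4$, and for $C_{n+1}=B_n4$ in the order $4,3,1,2$. So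
$$\begin{aligned}
p_{n+1}&=\max(p_n,\ x_n+1+q_n,\ y_n+1+r_n,\ 2y_n+2+p_n),\\
q_{n+1}&=\max(p_n,\ x_n+1+q_n,\ x_n+z_n+2+r_n,\ x_n+z_n+y_n+3+p_n),\\
r_{n+1}&=\max(q_n,\ x_n+1+p_n,\ x_n+y_n+2+r_n,\ x_n+y_n+z_n+3+q_n).
\end{aligned}$$
For the diameter, run through the pairs of copies: the same copy; then $\{1,2\}$, $\{1,3\}$, $\{3,4\}$, which are adjacent; then $\{2,3\}$ (crossing copy $1$ from $B_n$ to $C_n$), $\{1,4\}$ (crossing copy $3$ from $C_n$ to $A_n$), and $\{2,4\}$ (crossing both):
$$D_{n+1}=\max(D_n,\ 2q_n+1,\ 2r_n+1,\ 2p_n+1,\ q_n+z_n+r_n+2,\ r_n+y_n+p_n+2,\ q_n+z_n+y_n+p_n+3).$$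
For instance $\Gamma_1$ is the path $2-1-3-4$ with $A_1=1$, $B_1=2$, $C_1=4$, so $x_1=1$, $y_1=2$, $z_1=3$, $p_1=2$, $q_1=r_1=3$, $D_1=3$, and the formula gives $D_2=3+3+2+2+3=13$.

**Step 2: normalize.** We divide by $n2^n$ and pass to the limit in the coefficients. We have $x_n/(n2^n)\to0$ and $y_n/(n2^n)\to\frac12$ by (3). Also $z_n=\sum_{t<n}(y_t+2x_t+3)$, where $\sum_{t<n}t2^{t-1}=(n-2)2^{n-1}+1$ and the remaining terms contribute $O(2^n)$; so $z_n/(n2^n)\to\frac12$. The quantities $p_n,q_n,r_n,D_n$ divided by $n2^n$ are bounded by Section 4. Since $(n+1)2^{n+1}=2\cdot n2^n\cdot(1+\frac1n)$, the normalized triple $(p,q,r)$ evolves, up to an error tending to $0$, by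
$$\Psi:(p,q,r)\mapsto\Big(\max\big(\tfrac p2,\tfrac q2,\tfrac14+\tfrac r2,\tfrac{1+p}2\big),\ \max\big(\tfrac p2,\tfrac q2,\tfrac14+\tfrac r2,\tfrac{1+p}2\big),\ \max\big(\tfrac q2,\tfrac p2,\tfrac14+\tfrac r2,\tfrac{1+q}2\big)\Big).$$

**Step 3: contraction.** A maximum of functions that are $\frac12$-Lipschitz in the sup norm is $\frac12$-Lipschitz, so $\Psi$ is a $\frac12$-contraction. It fixes $(1,1,1)$, since $\max(\frac12,\frac12,\frac34,1)=1$. If $\theta_n$ is the sup-distance of the normalized triple to $(1,1,1)$, then $\theta_{n+1}\le\frac12\theta_n+o(1)$ with $\theta_n$ bounded, so $\limsup\theta_n\le\frac12\limsup\theta_n$ and $\theta_n\to0$.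

**Step 4: the diameter.** With $p,q,r\to1$, the normalized diameter evolves, up to $o(1)$, by $D\mapsto\max(\frac D2,1,\frac54,\frac32)$: the middle terms are $\frac12\cdot2$ and $\frac12(1+\frac12+1)$, and the last is $\frac12(1+\frac12+\frac12+1)$. This is a $\frac12$-contraction with fixed point $\frac32$, so by the same argument $D_n/(n2^n)\to\frac32$. This completes the proof of Theorem 1. $\blacksquare$

## 6. Star data: from an integer matrix to an automaton

The automaton of Theorem 1 is a tree of four copies, read as two "legs" $1-2$ and $1-3-4$ leaving a center $1$. We now do this in general. One special point, with index $0$, is the base point, and we keep track of distances from it.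

**Definition (star data).** These consist of a finite set $I\neq\varnothing$ and, for each $j\in I$, a word $w_j=i_1\dots i_{r_j}$ over $I$ ($r_j\ge0$) and an element $f(j)\in I\sqcup\{0\}$, such that:

* (S1) if $r_j=0$ then $f(j)\in I$;
* (S2) if $r_j=0$ and $f(j)=i$, then no $j'\ne j$ has $r_{j'}=0$, $f(j')=i$, and no $w_{j'}$ begins with $i$;
* (S3) some $r_j\ge1$.

Their *matrix* is $M_{ji}=2\,|w_j|_i+[f(j)=i]$ for $i,j\in I$, where $|w|_i$ is the number of occurrences of $i$ in $w$, and $[\,\cdot\,]$ is $1$ if the statement holds and $0$ otherwise.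

**Example 4.** $I=\{b,c\}$, $w_b=b$, $f(b)=0$, $w_c=c$, $f(c)=b$. No word is empty, so (S1)–(S3) hold. The matrix has $M_{bb}=2$, $M_{bc}=0$, $M_{cb}=1$, $M_{cc}=2$: the Jordan-type matrix of Section 3. The construction below, with $a$ in the role of index $0$, gives exactly the automaton of Theorem 1: $o=1$, the leg of $b$ is $1-2$ with color $b$, and the leg of $c$ is $1-3-4$ with colors $c$ and $0$.

**Proposition 1.** Given star data, there is a bounded automaton generating a level-transitive group, and vertices $P_i^n\in X^n$ ($i\in I\sqcup\{0\}$), such that $y_j(n):=d_{\Gamma_n}(P_0^n,P_j^n)$ satisfies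
$$y(0)=0,\qquad y(n+1)=My(n)+c, \tag{4}$$
where $c$ is a constant integer vector with $c_j\ge1$ if $r_j\ge1$ and $c_j=0$ if $r_j=0$. With $Y_n=\max_jy_j(n)$, there is a constant $C$ with
$$Y_n\le\operatorname{diam}(\Gamma_n)\le C\sum_{t<n}(1+Y_t)\qquad(n\ge1). \tag{5}$$

*Proof.*

**Step 1: the alphabet, a spider with colored edges.** For $r_j\ge1$ put $L_j=2r_j-1$ if $f(j)=0$ and $L_j=2r_j$ if $f(j)\in I$. Let
$$X=\{o\}\cup\{u_{j,l}:\ r_j\ge1,\ 1\le l\le L_j\},\qquad u_{j,0}:=o .$$
Join $u_{j,l-1}$ and $u_{j,l}$ by an edge. Color it $0$ if $l$ is even, and by the $\frac{l+1}2$-th letter of $w_j$ if $l$ is odd. This is a tree on $X$ with legs leaving the center $o$. By (S3), $|X|\ge2$. Along a leg the colors $0$ alternate with the letters of $w_j$, starting with a letter. So the $0$-edges are pairwise disjoint and avoid $o$, and two distinct edges of the same color $i\in I$ can meet only in $o$.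

**Step 2: permutations and blocks.** Let $\sigma_0$ be the product of the transpositions given by the $0$-edges. For $i\in I$ let $\sigma_i$ be the product of the transpositions given by the $i$-edges not containing $o$ and of a cycle on $\{o\}\cup\{u_{j,1}:w_j\text{ begins with }i\}$, in some cyclic order (if no word begins with $i$, then $\sigma_i$ fixes $o$). By Step 1 these cycles are disjoint. Call the supports of the nontrivial cycles of $\sigma_i$ the *$i$-blocks*.

*The incidence graph $\mathcal T$ of letters and blocks* (a letter is adjacent to the blocks containing it) *is a tree.* It is connected, since the two ends of every edge of the spider lie in a common block. Each edge of the spider belongs to exactly one block, and a block $K$ accounts for $|K|-1$ of them; so $\sum_K(|K|-1)=|X|-1$. Hence $\mathcal T$ has $\sum_K|K|=|X|+\#\{\text{blocks}\}-1$ edges, one fewer than its number of vertices.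

**Step 3: the states.** The states are $e$ (trivial) and $s_i$ for $i\in I\sqcup\{0\}$. Put $f(0)=0$ and
$$x_0=o,\qquad x_j=u_{j,L_j}\ \text{if } r_j\ge1,\qquad x_j=o\ \text{if } r_j=0 .$$
State $s_i$ sends a letter $x$ to $\sigma_i(x)$, and moves to $s_j$ if $f(j)=i$ and $x=x_j$, and to $e$ otherwise.

*This is well defined:* for given $i$ and $x$ there is at most one such $j$. Among the $j$ with $f(j)=i$, those with $r_j\ge1$ have distinct $x_j\ne o$. The letter $o$ is used only by $j=0$ if $i=0$, by (S1), and by at most one $j$ if $i\in I$, by (S2).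

*Moreover $\sigma_{f(j)}(x_j)=x_j$ for every $j\in I\sqcup\{0\}$:*

* For $j=0$: $\sigma_0$ fixes $o$.
* If $r_j\ge1$ and $f(j)=0$: $L_j$ is odd, so $u_{j,L_j}$ lies on a single edge, whose color is in $I$; hence $\sigma_0$ fixes it.
* If $r_j\ge1$ and $f(j)\in I$: $L_j$ is even, so $u_{j,L_j}$ lies on a single edge, of color $0$; hence every $\sigma_i$, $i\in I$, fixes it.
* If $r_j=0$: by (S2) no word begins with $f(j)$, so $\sigma_{f(j)}$ fixes $o=x_j$.

**Step 4: boundedness and the special vertices.** The state $s_j$ is entered only from $s_{f(j)}$, by reading $x_j$. Define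
$$P_j^0=\varnothing,\qquad P_j^{n+1}=P^n_{f(j)}\,x_j .$$
By induction on $n$, for each $j$ there is exactly one pair $(i,v)$ with $v\in X^n$ such that reading $v$ from $s_i$ ends in $s_j$, namely $v=P_j^n$, $i=f^n(j)$: reading $vx$ ends in $s_j$ exactly when reading $v$ ends in $s_{f(j)}$ and $x=x_j$. Also $s_i(v)=v$ for this pair: inductively $s_i(P^n_{f(j)}x_j)=P^n_{f(j)}\sigma_{f(j)}(x_j)=P^n_{f(j)}x_j$. So at each level at most $|I|+1$ pairs (state, word) have a nontrivial section, and the automaton is bounded.

**Step 5: gluing.** If reading $v$ from $s_i$ ends in $e$, then $s_i(vx)=s_i(v)x$. Otherwise it ends in some $s_j$, with $v=P_j^n$, $s_i(v)=v$, and $s_i(vx)=P_j^n\sigma_j(x)$; each $j$ occurs exactly once. As in Section 4, up to loops, $\Gamma_{n+1}$ consists of the copies $\Gamma_nx$ ($x\in X$) together with the edges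
$$P_j^nx - P_j^n\sigma_j(x),\qquad j\in I\sqcup\{0\},\ \sigma_j(x)\neq x .$$
So each $j$-block $K$ carries a cycle (a single edge if $|K|=2$) through the vertices $P_j^nx$, $x\in K$. We call its edges $K$-edges, and $P^n_jx$ the *gate* of $K$ at $x$. Since $\mathcal T$ is connected, all $\Gamma_n$ are connected by induction, and the group is level-transitive.

**Step 6: distances add along the tree $\mathcal T$.** Fix a $j$-block $K$. As $\mathcal T$ is a tree, removing the vertex $K$ leaves exactly one component for each $x\in K$. Let $W_x\subset X^{n+1}$ be the set of vertices $uy$ whose last letter $y$ is in the component of $x$. Edges inside copies, and $K'$-edges with $K'\neq K$, do not leave $W_x$. So the sets $W_x$ are connected to each other only by $K$-edges, and the only vertex of $W_x$ on a $K$-edge is the gate $P_j^nx$. Hence: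

* ($\alpha$) A simple path between two vertices of $W_x$ stays in $W_x$, because leaving and returning would use the gate at $x$ twice. Consequently a simple path between two vertices of a copy $\Gamma_nx$ stays in that copy: the first edge leaving it would be a $K$-edge for a block $K\ni x$, leading out of $W_x$. So copies are isometrically embedded.
* ($\beta$) The distance between two gates $P_j^nx$, $P_j^nx'$ of $K$ is their distance in the cycle carried by $K$. Indeed a simple path between them enters each $W_{x''}$ at its gate, and a non-$K$-edge taken from there would force a second visit to the gate, either to leave $W_{x''}$ or to end.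
* ($\gamma$) A path from $W_x$ to $W_{x'}$, $x\ne x'$, passes through the gate at $x$ (on first leaving $W_x$) and later through the gate at $x'$ (on last entering $W_{x'}$).

Let $y_0,K_1,y_1,\dots,K_m,y_m$ be the path in $\mathcal T$ between letters $y_0,y_m$, with $K_t$ of color $j_t$. Applying ($\gamma$), ($\beta$), ($\alpha$) to $K_1$, the distance from $uy_0$ to $u'y_m$ is $d_{\Gamma_n}(u,P^n_{j_1})$, plus the distance of $y_0,y_1$ in the cycle $K_1$, plus the distance from $P_{j_1}^ny_1$ to $u'y_m$. Induction on $m$ shows: *a geodesic crosses the copies $y_0,\dots,y_m$ successively between the appropriate gates, and its length is the sum of the crossing costs in $\Gamma_n$ and the costs in the blocks.*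

**Step 7: the recursion (4).** All $y_j(0)=0$. We have $P_0^{n+1}=P_0^no$.

If $r_j=0$, then $P_j^{n+1}=P_{f(j)}^no$ lies in the same copy, so $y_j(n+1)=y_{f(j)}(n)$. This is row $j$ of (4) with $c_j=0$.

Let $r_j=r\ge1$, $w_j=i_1\dots i_r$. By Step 6, a geodesic from $P_0^no$ to $P_j^{n+1}=P_{f(j)}^nu_{j,L_j}$ traverses successively:

* copy $o$ from $P_0^n$ to $P_{i_1}^n$;
* the $i_1$-block containing $o$ and $u_{j,1}$, at cost $\kappa_j\ge1$, the distance of $o$ and $u_{j,1}$ in that cycle;
* copy $u_{j,1}$ from $P_{i_1}^n$ to $P_0^n$; a $0$-edge; copy $u_{j,2}$ from $P_0^n$ to $P_{i_2}^n$; an $i_2$-edge; copy $u_{j,3}$ from $P_{i_2}^n$ to $P_0^n$; and so on, up to copy $u_{j,2r-1}$ from $P_{i_r}^n$ to $P_0^n$;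
* if $f(j)\in I$, a further $0$-edge and copy $u_{j,2r}$ from $P_0^n$ to $P_{f(j)}^n$.

Each letter of $w_j$ is paid for twice, once out and once back. With $y_0:=0$,
$$y_j(n+1)=2\sum_{l=1}^ry_{i_l}(n)+y_{f(j)}(n)+c_j,\qquad c_j=\kappa_j+L_j-1\ge1 .$$
This is row $j$ of (4).

**Step 8: the diameter bound (5).** Let $E_n=\max_vd(v,P_0^n)$. From $vx$ go to $P_0^nx$ at cost at most $E_n$, then to $P_0^no=P_0^{n+1}$ through at most $|X|$ copies (each crossing between two special points costs at most $2Y_n$) and at most $|X|$ blocks (each costs at most $|X|$). So $E_{n+1}\le E_n+2|X|Y_n+|X|^2$, with $E_0=0$, and $\operatorname{diam}(\Gamma_n)\le2E_n\le4|X|^2\sum_{t<n}(1+Y_t)$. The bound $\operatorname{diam}(\Gamma_n)\ge Y_n$ is clear. $\square$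

## 7. Stacked layers give every $k$; delay lines give roots

**Proposition 2.** If star data have irreducible $M$ with $\lambda=\rho(M)>1$, then for each $k\ge0$ there is a level-transitive bounded automaton group with $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$.

The plan is the one of Section 3: take $k+1$ copies of the data and let each layer feed the next one, producing a Jordan chain of length $k+1$.

*Proof.*

**Step 1: the layered data.** Fix $j_0$ with $r_{j_0}\ge1$, which exists by (S3). On $I\times\{0,\dots,k\}$ let $w_{(j,t)}$ be $w_j$ with each letter $i$ replaced by $(i,t)$; for $j=j_0$ and $t\ge1$, append one extra letter $(j_0,t-1)$ at the end. Put $f(j,t)=(f(j),t)$, or $0$ if $f(j)=0$. The empty words are those of the original data in each layer, and the first letter of $w_{(j,t)}$ is still in layer $t$ (this is why the extra letter goes at the end of a nonempty word). The targets $f(j,t)$ of empty words are also in layer $t$. So a violation of (S1) or (S2) would take place in one layer, where it would violate the original conditions; (S3) is clear.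

**Step 2: the recursion.** By Proposition 1, with $y^{(t)}=(y_{(j,t)})_{j\in I}$,
$$y^{(t)}(n+1)=My^{(t)}(n)+2\,y^{(t-1)}_{j_0}(n)\,\mathbf e_{j_0}+c^{(t)},\qquad y^{(t)}(0)=0, \tag{6}$$
where $\mathbf e_{j_0}$ is the unit vector, the middle term is absent for $t=0$, and $c^{(t)}\ge0$, $c^{(t)}_{j_0}\ge1$. The recursion is monotone in $y$ and $y(0)=0\le y(1)$, so all $y(n)$ are nondecreasing in $n$.

**Step 3: growth in each layer.** Let $g>0$ be a left eigenvector, $gM=\lambda g$, and $z_t=g\,y^{(t)}$. *Claim:* $z_t(n)\asymp n^t\lambda^n$.

For $t=0$, (6) gives $z_0(n+1)=\lambda z_0(n)+gc^{(0)}$, so $z_0(n)=gc^{(0)}\frac{\lambda^n-1}{\lambda-1}$ with $gc^{(0)}>0$.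

Let $t\ge1$ and assume the claim for $t-1$. First we pass from $z_{t-1}$ to the single coordinate $y^{(t-1)}_{j_0}$ that feeds layer $t$. Clearly $y^{(t-1)}_{j_0}\le z_{t-1}/g_{j_0}$. Conversely, by irreducibility, for each $l\in I$ there is $q\le|I|$ with $(M^q)_{j_0l}\ge1$, and $y^{(t-1)}(n+1)\ge My^{(t-1)}(n)$ gives $y^{(t-1)}_{j_0}(n+q)\ge y_l^{(t-1)}(n)$. By monotonicity in $n$,
$$y^{(t-1)}_{j_0}(n+|I|)\ \ge\ \max_ly^{(t-1)}_l(n)\ \ge\ \frac{z_{t-1}(n)}{\sum_ig_i}.$$
Hence $y^{(t-1)}_{j_0}(n)\asymp n^{t-1}\lambda^n$. Multiplying (6) by $g$ and dividing by $\lambda^{n+1}$,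
$$\frac{z_t(n+1)}{\lambda^{n+1}}-\frac{z_t(n)}{\lambda^n}=\frac{2g_{j_0}y^{(t-1)}_{j_0}(n)+gc^{(t)}}{\lambda^{n+1}}\asymp n^{t-1},$$
since $\lambda>1$ makes the constant $gc^{(t)}$ harmless. All these differences are nonnegative, and summing gives $z_t(n)\asymp n^t\lambda^n$.

**Step 4: the diameter.** In layer $t$ the maximal coordinate is $\asymp z_t(n)$ since $g>0$, so $Y_n\asymp n^k\lambda^n$. As $\lambda>1$, $\sum_{t<n}t^k\lambda^t\le n^k\frac{\lambda^n}{\lambda-1}$, hence $\sum_{t<n}(1+Y_t)=O(n^k\lambda^n)$, and (5) gives $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$. $\square$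

**Proposition 3.** Given star data with all $r_j\ge1$, $M$ irreducible, $\rho(M)=\beta>1$, and given $p\ge1$, there are star data with irreducible matrix of spectral radius $\beta^{1/p}$.

The idea is to make every value wait $p-1$ levels before it is used; the empty words provide the waiting.

*Proof.* On $I\times\{1,\dots,p\}$: for $s<p$ let $w_{(j,s)}$ be empty and $f(j,s)=(j,s+1)$. Let $w_{(j,p)}$ be $w_j$ with $i$ replaced by $(i,1)$, and $f(j,p)=(f(j),1)$, or $0$ if $f(j)=0$.

**Step 1: the conditions.** (S1) and (S3) are clear. For (S2): the target $(j,s+1)$ of an empty-word row has second coordinate at least $2$ and determines $(j,s)$, while all first letters of words have second coordinate $1$.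

**Step 2: irreducibility.** The new matrix $\tilde M$ has entries $\tilde M_{(j,s),(j,s+1)}=1$ for $s<p$, $\tilde M_{(j,p),(i,1)}=M_{ji}$, and zeros elsewhere. From $(j,s)$ one reaches $(j,p)$, then $(i,1)$ for every $i$ with $M_{ji}>0$, and then $(i,2),\dots,(i,p)$. Since $M$ is irreducible and nonzero, from every $j$ there is a path of length at least one to every $i$, including $i=j$; so $\tilde M$ is irreducible.

**Step 3: the spectral radius.** Let $Mh=\beta h$ with $h>0$, let $\lambda=\beta^{1/p}$ and $\tilde h_{(j,s)}=\lambda^{s-1}h_j$. For $s<p$, $(\tilde M\tilde h)_{(j,s)}=\lambda^sh_j=\lambda\tilde h_{(j,s)}$. For $s=p$, $(\tilde M\tilde h)_{(j,p)}=\beta h_j=\lambda\cdot\lambda^{p-1}h_j$. So $\tilde M\tilde h=\lambda\tilde h$ with $\tilde h>0$, and $\rho(\tilde M)=\lambda$ by (PF2). $\square$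

**Example 5.** Take $I=\{j\}$, $w_j=j$, $f(j)=0$, $M=(2)$ and $p=2$. Write $1,2$ for $(j,1),(j,2)$: $w_1=\varnothing$, $f(1)=2$, $w_2=1$, $f(2)=0$. The alphabet is $\{o,u\}$, the permutation $\sigma_1$ swaps $o,u$, and $\sigma_0,\sigma_2$ are trivial, so the automaton is
$$s_1:\ ow\mapsto uw,\ uw\mapsto ow;\qquad s_2:\ ow\mapsto o\,s_1(w),\ uw\mapsto uw;\qquad s_0:\ ow\mapsto o\,s_0(w),\ uw\mapsto u\,s_2(w).$$
The recursion is $y_1(n+1)=y_2(n)$, $y_2(n+1)=2y_1(n)+1$, with matrix $\begin{pmatrix}0&1\\2&0\end{pmatrix}$ of spectral radius $\sqrt2$. Then $y_2(n)$ runs through $0,1,1,3,3,7,7,\dots$, and by (5), $\operatorname{diam}(\Gamma_n)\asymp2^{n/2}$.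

## 8. Positive matrices with even off-diagonal entries: existence in Theorem 2

It remains to produce star data whose matrix has spectral radius a power of a given weak Perron number. The first thing to try is the companion matrix of the minimal polynomial, or a power of it. Two things stand in the way.

*Parity.* By definition $M_{ji}=2|w_j|_i+[f(j)=i]$, so each row of $M$ has at most one odd entry. For the golden ratio $\varphi$ the companion matrix is $A=\begin{pmatrix}0&1\\1&1\end{pmatrix}$, and its second row has two odd entries. A power helps: $A^3=\begin{pmatrix}1&2\\2&3\end{pmatrix}$ and $A^6=\begin{pmatrix}5&8\\8&13\end{pmatrix}$ have even off-diagonal entries, so the data with $w_1=112222$, $f(1)=1$, $w_2=1111222222$, $f(2)=2$ have matrix $A^6$.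

*Signs.* For $x^2-3x+1$, with root $\alpha=(3+\sqrt5)/2$, the companion matrix is $A=\begin{pmatrix}0&-1\\1&3\end{pmatrix}$, with column eigenvector $(1,-\alpha)^{T}$ and row eigenvector $(1,\alpha)$ for $\alpha$. Their product is $1-\alpha^2$, so the $(1,1)$ entry of $\alpha^{-q}A^q$ tends to $1/(1-\alpha^2)<0$. Hence $A^q$ is not even nonnegative for large $q$.

The way out is to conjugate a high power of $A$ by an integer matrix $b$ that is not assumed to have determinant $\pm1$. A real condition on the direction of $b$ makes the conjugate positive. A congruence condition on $b$ modulo $2$ fixes the parity, and a congruence condition modulo the odd primes dividing $\det A$ makes the conjugate integral.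

**Lemma 4.** Let $\alpha>1$ be a Perron number. For some $q\ge1$ there is a square integer matrix $B$ with all entries $\ge2$, all off-diagonal entries even, and $\rho(B)=\alpha^q$.

*Proof.* Let $m=\deg\alpha$ and let $A\in M_m(\mathbb Z)$ be the companion matrix of the minimal polynomial of $\alpha$. Its eigenvalues are the conjugates of $\alpha$, which are distinct and nonzero; so $\det A\ne0$, and $\alpha$ is a simple, strictly dominant eigenvalue. Choose a real column $h$ and a real row $g$ with $Ah=\alpha h$, $gA=\alpha g$, $gh=1$. Then $\alpha^{-q}A^q\to hg$, the spectral projection for $\alpha$.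

**Step 1: congruences for $b$.** In the finite monoid $M_m(\mathbb F_2)$ some power $\Pi=A^{q_0}\bmod2$ is idempotent. So $\mathbb F_2^m=\operatorname{im}\Pi\oplus\ker\Pi$, and there is a basis $\bar\beta_1,\dots,\bar\beta_m$ of $\mathbb F_2^m$ with $\Pi\bar\beta_i\in\{\bar\beta_i,0\}$. Let $\Delta$ be the product of the odd primes dividing $\det A$. By the Chinese remainder theorem there is an integer matrix $\beta$ congruent to $(\bar\beta_1,\dots,\bar\beta_m)$ modulo $2$ and to the identity modulo $\Delta$. For every integer matrix $b\equiv\beta\pmod{2\Delta}$, the number $N=|\det b|$ is odd, since $b$ is invertible modulo $2$, and coprime to $\Delta$, since $\det b\equiv1\pmod\Delta$. Hence $N\ne0$ and $\gcd(N,\det A)=1$.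

**Step 2: position of $b$.** We find a real matrix with the right signs and approximate it. Let $v_1,\dots,v_{m-1}$ be a basis of the real space $\ker g$, let $v_m=-\sum_{i<m}v_i$ and $u_i=h+v_i$ for $1\le i\le m$. Then $\sum_iu_i=mh$ and $gu_i=1$. The $u_i$ are linearly independent: if $\sum c_iu_i=0$, applying $g$ gives $\sum c_i=0$; then $0=\sum c_iv_i=\sum_{i<m}(c_i-c_m)v_i$ gives $c_1=\dots=c_m$, so all $c_i=0$. Let $U=(u_1,\dots,u_m)$. Then $U^{-1}h=\frac1m(1,\dots,1)^{T}>0$ and $gU=(1,\dots,1)>0$ entrywise. The conditions $b^{-1}h>0$, $gb>0$ are open in the set of invertible real matrices and invariant under scaling $b$ by positive reals. For $R>0$ pick an integer $b\equiv\beta\pmod{2\Delta}$ within a distance of $RU$ bounded independently of $R$. Then $b/R\to U$ as $R\to\infty$, so $b^{-1}h>0$ and $gb>0$ for $R$ large. Fix such a $b$.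

**Step 3: the matrix $B$.** As $\gcd(N,\det A)=1$, $A$ is invertible modulo $N$, so there is $q_1\ge1$ with $A^{q_1}\equiv I\pmod N$. Let $q$ be a multiple of $q_0q_1$ and $B=b^{-1}A^qb$.

*Integrality.* Write $A^q=I+NW$ with $W$ integral. Then $B=I+(Nb^{-1})Wb$ is integral, because $Nb^{-1}=\pm\operatorname{adj}b$.

*Parity.* We have $A^q\equiv\Pi\pmod2$, since $\Pi$ is idempotent, and $bB=A^qb$. As $b\bmod2$ has the columns $\bar\beta_i$ and is invertible, $B\bmod2$ is the matrix of $\Pi$ in the basis $\bar\beta_i$, which is diagonal. So the off-diagonal entries of $B$ are even.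

*Positivity.* As $q\to\infty$ through multiples of $q_0q_1$, $\alpha^{-q}B\to b^{-1}hgb=(b^{-1}h)(gb)$, which is entrywise positive. As $\alpha>1$, all entries of $B$ are $\ge2$ for $q$ large. Finally $\rho(B)=\rho(A^q)=\alpha^q$. $\square$

**Existence in Theorem 2.** Let $\lambda>1$ with $\alpha=\lambda^s$ Perron, and let $k\ge0$. Take $B$ from Lemma 4, of size $m$, with $\rho(B)=\alpha^q=\lambda^{sq}$. Define star data on $\{1,\dots,m\}$: $w_j$ contains each $i$ exactly $\lfloor B_{ji}/2\rfloor$ times, in any order, and $f(j)=j$ if $B_{jj}$ is odd, $f(j)=0$ otherwise. Since all entries of $B$ are $\ge2$, all $r_j\ge1$, and (S1)–(S3) hold. Since the off-diagonal entries are even, $M=B$. It is positive, hence irreducible, with $\rho=\lambda^{sq}>1$. Proposition 3 with $p=sq$ gives star data with irreducible matrix of spectral radius $\lambda$. Proposition 2 then gives a level-transitive bounded automaton group with $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$. In particular every $\lambda=N^{1/p}$, $N\ge2$, occurs, since $\lambda^p=N$ is Perron. $\blacksquare$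

## 9. Contraction forces exponential diameters

We turn to the "only if" direction. From here on $G$ is a level-transitive bounded automaton group with $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$, and $S$ is regarded as a finite set of automorphisms with $s|_v\in S\cup\{1\}$ for all $s\in S$, $v\in X^*$. In this section we show $\lambda>1$.

We quote one theorem: groups generated by bounded automata are *contracting* (Bondarenko–Nekrashevych, *Post-critically finite self-similar groups*, Algebra Discrete Math. 2003; Nekrashevych, *Self-Similar Groups*, Thm 3.9.12). That is, there is a finite set $\mathcal N\subset G$ such that for each $g\in G$, $g|_v\in\mathcal N$ for all sufficiently long $v$. For the odometer, for example, $\mathcal N=\{1,a,a^{-1}\}$ works. Indeed every $g$ is some $a^j$, and $a^j$ adds $j$; its section at $v\in X^n$ adds the carry out of the first $n$ digits, which is $0$, $1$ or $-1$ once $2^n\ge|j|$.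

**Step 1: products of $2^q$ elements shrink in $qt_0$ levels.** Let $\mathcal N'=\mathcal N\cup S\cup S^{-1}\cup\{1\}$, a finite set. Choose $t_0\ge1$ such that all sections at words of length $t_0$ of products of two elements of $\mathcal N'$ lie in $\mathcal N$; this is possible since there are finitely many such products. By (1), grouping a product of $2^q$ elements of $\mathcal N'$ into $2^{q-1}$ pairs, its sections at words of length $t_0$ are products of $2^{q-1}$ elements of $\mathcal N\subset\mathcal N'$. By induction a product of $2^q$ elements of $\mathcal N'$ has all its sections on level $qt_0$ in $\mathcal N'$.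

**Step 2: count vertices.** Let $q\ge0$ be minimal with $2^q\ge\operatorname{diam}(\Gamma_n)$, and fix $v\in X^n$. Every vertex of $\Gamma_n$ is $g(v)$ with $g$ a product of at most $\operatorname{diam}(\Gamma_n)$ elements of $S\cup S^{-1}$; padding with $1$, $g$ is a product of $2^q$ elements of $\mathcal N'$. If $n\ge qt_0$, write $v=v_1v_2$ with $|v_1|=qt_0$. From $g(v)=g(v_1)\,g|_{v_1}(v_2)$ and Step 1,
$$|X|^n\le|X|^{qt_0}\,|\mathcal N'| .$$
So $q\ge n/t_0-O(1)$, which also holds if $n<qt_0$. By minimality $\operatorname{diam}(\Gamma_n)>2^{q-1}$ when $q\ge1$, so $\operatorname{diam}(\Gamma_n)\ge c\,2^{n/t_0}$ for large $n$, with some $c>0$. Since $\operatorname{diam}(\Gamma_n)\le C_2n^k\lambda^n$, we get $\lambda\ge2^{1/t_0}>1$.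

## 10. Boundary points and a recursion of minima

In Sections 4 and 6 the special vertices were fixed by the generators, and the copies were glued along a tree. In a general bounded automaton neither holds. There are still boundedly many special vertices; the price is that several routes compete, so distances become minima.

**Definition (boundary data).** Put
$$R_n=\{(v,s(v),s|_v):\ s\in S,\ v\in X^n,\ s|_v\ne1\}.$$
Let $Q_n\subset X^n$ be the set of first and second coordinates of elements of $R_n$, and let $T_n$ be the graph on $X^n$ with edges $v - s(v)$ for $s|_v=1$. Write $u\sim_nv$ if $u,v\in Q_n$ lie in the same component of $T_n$, and put $\delta_n=\max\{d_{T_n}(u,v):u\sim_nv\}$.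

**Example 6.** For the odometer and $n\ge1$: $R_n=\{(1^n,0^n,a)\}$, $Q_n=\{0^n,1^n\}$, and $T_n$ is the cycle $\Gamma_n$ without the edge coming from $a(1^n)=0^n$, a path from $0^n$ to $1^n$ (for $n=1$ the edge $0-1$ remains, since it also comes from $a(0)=1$). So $\delta_n=2^n-1$.

By boundedness there is a constant $\mu$ with $|R_n|\le\mu$, hence $|Q_n|\le2\mu$, for all $n$. The graph $\Gamma_n$ arises from $T_n$ by adding at most $\mu$ edges $v - v'$, one for each $(v,v',t)\in R_n$. From $s(vx)=s(v)\,s|_v(x)$ and $s|_{vx}=(s|_v)|_x$ we read off: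

* (i) $R_{n+1}=\{(vx,\ v't(x),\ t|_x):\ (v,v',t)\in R_n,\ x\in X,\ t|_x\ne1\}$, so $Q_{n+1}\subset Q_n\times X$;
* (ii) $T_{n+1}$ consists of the copies $T_nx$ ($x\in X$) and the *connecting edges* $vx - v't(x)$ with $(v,v',t)\in R_n$, $t|_x=1$, whose ends lie in $Q_n\times X$.

**$Q_n\neq\varnothing$, and every component of $T_n$ meets $Q_n$.** If $R_n=\varnothing$, then $\Gamma_{n+1}=T_{n+1}$ is a disjoint union of $|X|\ge2$ copies of $T_n$, contradicting connectedness. A component of $T_n$ that misses $Q_n$ would be a component of $\Gamma_n$, since the added edges have their ends in $Q_n$; hence it would be everything, contradicting $Q_n\ne\varnothing$.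

**Decomposing paths.** Let $\mathcal K_n$ be the finite graph on $Q_n\times X$ with edges $ux - u'x$ for $u\sim_nu'$, $u\neq u'$ (weight $d_{T_n}(u,u')$), and the connecting edges (weight $1$). Let $u,v\in Q_n\times X$ lie in the same component of $T_{n+1}$. Cut a simple path of $T_{n+1}$ from $u$ to $v$ at all its visits to $Q_n\times X$. By (ii), each piece is a connecting edge or runs inside one copy, between two points of $Q_n\times\{x\}$; in the latter case it is at least as long as the corresponding weight in $\mathcal K_n$. Conversely every path in $\mathcal K_n$ is realized in $T_{n+1}$ with length equal to its weight. So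
$$d_{T_{n+1}}(u,v)=\min\{\text{weight of }\pi:\ \pi\text{ a simple path from }u\text{ to }v\text{ in }\mathcal K_n\}, \tag{7}$$
and $u,v$ are in the same component of $T_{n+1}$ if and only if they are joined in $\mathcal K_n$.

**Step 1: $\delta_n$ is at most of the order of the diameter.** We show
$$\delta_n\le(\mu+1)\big(2\operatorname{diam}(\Gamma_n)+1\big). \tag{8}$$
Let $D=\operatorname{diam}(\Gamma_n)$ and let $w_0,\dots,w_L$ be a geodesic of $T_n$. The vertices $w_{i(2D+1)}$, $0\le i\le\lfloor L/(2D+1)\rfloor$, are pairwise at $T_n$-distance greater than $2D$. Take a breadth-first spanning tree of $\Gamma_n$, which has depth at most $D$, and delete its edges not in $T_n$. At most $\mu$ edges are deleted, so at most $\mu+1$ components remain. Two vertices in the same component are joined by the path of the spanning tree, which now lies in $T_n$ and has length at most $2D$. So the chosen vertices lie in different components, and $\lfloor L/(2D+1)\rfloor+1\le\mu+1$. Thus $L<(\mu+1)(2D+1)$.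

**Step 2: the diameter is controlled by the $\delta_i$.** We show that for some constant $C$
$$\operatorname{diam}(\Gamma_n)\le C\sum_{i\le n}(1+\delta_i). \tag{9}$$
Let $E_n$ be the maximal $T_n$-distance from a vertex to the nearest point of $Q_n$ in its component; $E_0=0$. From $vx\in X^{n+1}$ reach a point of $Q_n\times\{x\}$ inside the copy $T_nx$ at cost at most $E_n$. Its component of $T_{n+1}$ contains a point of $Q_{n+1}\subset Q_n\times X$. Go there along a simple path of $\mathcal K_n$: it visits at most $2\mu|X|$ points, and each step costs at most $1+\delta_n$. So $E_{n+1}\le E_n+2\mu|X|(1+\delta_n)$. Similarly, since $\Gamma_n$ is connected and arises from $T_n$ by adding edges with ends in $Q_n$, any two points of $Q_n$ are joined in $\Gamma_n$ by at most $2\mu$ steps, each of them an added edge or a $T_n$-geodesic between $\sim_n$-equivalent points, hence at $\Gamma_n$-distance at most $2\mu(1+\delta_n)$. Therefore $\operatorname{diam}(\Gamma_n)\le2E_n+2\mu(1+\delta_n)$, which gives (9).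

**Step 3: the combinatorics is periodic.** The triple $(Q_n,R_n,\sim_n)$ determines the triple at level $n+1$: $R_{n+1}$ and $Q_{n+1}$ by (i), the connecting edges by (ii), and $\sim_{n+1}$ as the restriction to $Q_{n+1}$ of the equivalence on $Q_n\times X$ generated by $ux\sim u'x$ for $u\sim_nu'$ and by the connecting edges. Call a bijection $\varphi:Q_n\to Q_{n'}$ an isomorphism of triples if it carries $R_n$ to $R_{n'}$, with the third coordinates in $S$ unchanged, and $\sim_n$ to $\sim_{n'}$. Then $\varphi\times\mathrm{id}_X$ restricts to an isomorphism of the triples at levels $n+1$ and $n'+1$. Since $|Q_n|\le2\mu$ and $S$ is finite, there are finitely many isomorphism types. So there are $n_0$ and $P\ge1$ and an isomorphism $\varphi_{n_0}$ from level $n_0$ to level $n_0+P$. Define $\varphi_{n+1}$ as the restriction of $\varphi_n\times\mathrm{id}_X$. This gives isomorphisms $\varphi_n$ from level $n$ to level $n+P$ for all $n\ge n_0$, compatible with the passage $n\to n+1$.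

**Step 4: a fixed map $F$ for each residue.** Let $u\ne v$, $u\sim_{n+1}v$ in $Q_{n+1}$. By (7), $d_{T_{n+1}}(u,v)$ is a minimum of finitely many affine functions, with nonnegative integer coefficients, of the distances $d_{T_n}(u',u'')$, $u'\sim_nu''$, $u'\ne u''$. Compositions of such maps have the same form, because a nonnegative combination of minima is the minimum over all choices. By Step 3, the finite graphs $\mathcal K_n$ and $\mathcal K_{n+P}$ correspond under $\varphi_n\times\mathrm{id}_X$, apart from the values of the weights. So fix a residue $0\le\ell<P$, and let $J$ be the set of pairs of distinct equivalent points of $Q_{n_0+\ell}$. Let $\xi_m\in\mathbb Z_{\ge1}^J$ be the vector of the $T_n$-distances of the corresponding pairs at level $n=n_0+\ell+mP$. Then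
$$\xi_{m+1}=F(\xi_m),\qquad F_j(\xi)=\min_{(a,\gamma)}\,(a\cdot\xi+\gamma),$$
where $F$ does not depend on $m$ and each minimum is over a finite set of pairs $(a,\gamma)\in\mathbb Z_{\ge0}^J\times\mathbb Z_{\ge0}$.

**Step 5: homogenize.** Add a coordinate $\tau$ with $\tau\mapsto\tau$ and replace $\gamma$ by $\gamma\tau$. This gives a map $\tilde F$ of $\mathbb R_{\ge0}^d$, $d=|J|+1$, whose coordinates are minima of finitely many linear forms with nonnegative integer coefficients. Moreover $(\xi_m,1)=\tilde F^m(\xi_0,1)$ with $(\xi_0,1)>0$ entrywise, and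
$$\|(\xi_m,1)\|_\infty=\max(\delta_n,1),\qquad n=n_0+\ell+mP. \tag{10}$$

In Example 6, with $n\ge1$, there is one connecting edge between the two copies, $1^n0 - 0^n1$, and for $n\ge2$ it is the only edge used besides the two copies; the recursion is $\delta_{n+1}=2\delta_n+1$, with a single affine function in the minimum.

## 11. The growth rate of a min-linear map is a spectral radius

**Lemma 5.** Let $\Phi:\mathbb R^d_{\ge0}\to\mathbb R^d_{\ge0}$, $\Phi_i(x)=\min_{a\in\mathcal A_i}a\cdot x$ with finite nonempty $\mathcal A_i\subset\mathbb Z^d_{\ge0}$. Then $r=\lim\|\Phi^m(x)\|_\infty^{1/m}$ exists and is the same for all $x>0$, and $r$ is the spectral radius of a nonnegative integer matrix.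

For example, $\Phi(x_1,x_2)=\big(\min(2x_1,3x_2),\,x_2\big)$ has $\Phi^m(1,1)=(3,1)$ for $m\ge2$, so $r=1$, although the choice $2x_1$ alone would give growth $2^m$. The idea of the proof: find a nonlinear eigenvector $h$ of $\Phi$ with eigenvalue $r$. At $h$ each minimum is attained by one linear form, and those forms make up a matrix with eigenvalue $r$.

*Proof.* $\Phi$ is continuous, monotone and positively homogeneous. Write $\mathbf 1$ for the all-ones vector and $\|\cdot\|$ for the sup norm.

**Step 1: the limit exists.** Since $\Phi^l(\mathbf1)\le\|\Phi^l(\mathbf1)\|\,\mathbf1$, we get $\Phi^{m+l}(\mathbf1)\le\|\Phi^l(\mathbf1)\|\,\Phi^m(\mathbf1)$. So $\|\Phi^m(\mathbf1)\|$ is submultiplicative, and the limit exists for $x=\mathbf1$ by Fekete's lemma. Any $x>0$ lies between two positive multiples of $\mathbf1$, so the limit exists for $x$ and is the same.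

**Step 2: eigenvectors of perturbed maps.** The perturbation makes the eigenvector strictly positive. For $0<\varepsilon\le1$ put $\Phi_\varepsilon(x)=\Phi(x)+\varepsilon(\sum x_i)\mathbf1$. On the simplex $\{x\ge0,\ \sum x_i=1\}$ we have $\Phi_\varepsilon(x)\ge\varepsilon\mathbf1$, so $x\mapsto\Phi_\varepsilon(x)/|\Phi_\varepsilon(x)|_1$ is a continuous map of the simplex to itself, where $|\cdot|_1$ is the sum of the coordinates. By Brouwer's theorem it has a fixed point $h_\varepsilon$: $\Phi_\varepsilon(h_\varepsilon)=\Lambda_\varepsilon h_\varepsilon$ with $\Lambda_\varepsilon=|\Phi_\varepsilon(h_\varepsilon)|_1>0$, and $h_\varepsilon>0$. From $\Phi(h_\varepsilon)\le\Lambda_\varepsilon h_\varepsilon$ we get $\Phi^m(h_\varepsilon)\le\Lambda_\varepsilon^mh_\varepsilon$, and Step 1 applied to $x=h_\varepsilon>0$ gives $r\le\Lambda_\varepsilon$.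

**Step 3: let $\varepsilon\to0$.** The numbers $\Lambda_\varepsilon\le|\Phi(\mathbf1)|_1+d$ are bounded. Passing to a limit along a subsequence gives $h$ in the simplex with $\Phi(h)=\Lambda h$ and $\Lambda\ge r$. Conversely $h\le\mathbf1$ gives $\Lambda^mh=\Phi^m(h)\le\Phi^m(\mathbf1)$, and $h\ne0$, so $\Lambda\le r$. Hence $\Phi(h)=rh$.

**Step 4: extract the matrix.** Choose $a^{(i)}\in\mathcal A_i$ attaining the minimum at $h$, let $A$ be the matrix with rows $a^{(i)}$, and let $H=\operatorname{supp}h\ne\varnothing$. Then $Ah=\Phi(h)=rh$. Restricting to the rows and columns in $H$ gives $A_{HH}h_H=rh_H$ with $h_H>0$, so $r=\rho(A_{HH})$ by (PF2). $\square$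

**Necessity in Theorem 2.** For each residue $\ell$, let $\Lambda_\ell$ be the number given by Lemma 5 for the corresponding $\tilde F$. By (10), $\max(\delta_n,1)^{1/m}\to\Lambda_\ell$ along $n=n_0+\ell+mP$, and $\Lambda_\ell\ge1$.

**Step 1: $\Lambda_\ell\le\lambda^P$ for all $\ell$.** By (8), $\max(\delta_n,1)\le C\,n^k\lambda^n$ for large $n$ and some constant $C$. With $n=n_0+\ell+mP$, the $m$-th root of the right side tends to $\lambda^P$.

**Step 2: $\lambda^P\le\max_\ell\Lambda_\ell$.** Let $\theta>\max_\ell\Lambda_\ell\ge1$. Then $\delta_n\le C_\theta\,\theta^{n/P}$ for all $n$ and some constant $C_\theta$. By (9), since $\theta>1$ makes the sum geometric, $\operatorname{diam}(\Gamma_n)\le C'_\theta\,\theta^{n/P}$. As $\operatorname{diam}(\Gamma_n)\ge C_1n^k\lambda^n$ for large $n$, we get $\lambda^P\le\theta$. Let $\theta$ tend to $\max_\ell\Lambda_\ell$.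

**Step 3: weak Perron.** So $\lambda^P=\Lambda_\ell$ for some $\ell$. By Lemma 5, $\lambda^P$ is the spectral radius of a nonnegative integer matrix, hence by (PF3) of one of its irreducible diagonal blocks (not a zero block, since $\lambda^P>0$). If that block has period $s$, then by (PF4) $\lambda^{Ps}$ is the spectral radius of a primitive nonnegative integer matrix. It is therefore a root of a monic integer polynomial, so an algebraic integer, and it is a simple eigenvalue strictly exceeding all other eigenvalues in modulus. Its Galois conjugates are eigenvalues of the same matrix, because the minimal polynomial divides the characteristic polynomial. So $\lambda^{Ps}$ is a Perron number.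

Thus $\lambda$ is weak Perron, and $\lambda>1$ by Section 9. Together with Section 8 this proves Theorem 2. $\blacksquare$
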